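# Zeros of $\zeta(s,\alpha)$ for algebraic irrational $\alpha$ in the strip $\frac12<\sigma<1$

## 1. The phases $(m+\sqrt2-1)^{-it}$

Take $\alpha=\sqrt2-1\approx0.414$ and look at the series
$$\sum_{m\ge0}\frac1{(m+\alpha)^{s}},\qquad s=\sigma+it,\ \sigma>1 .$$
For fixed $s$ it is a sum of plane vectors. The $m$-th vector has length $(m+\alpha)^{-\sigma}$ and direction $\omega_m=(m+\alpha)^{-it}$. A zero is a height $t$ at which these vectors form a closed polygon.

Are the vectors long enough to close up? At $\sigma=1.2$ the longest one has length $\alpha^{-1.2}\approx2.88$, and the others have total length at least $\int_1^\infty(u+\alpha)^{-1.2}du=5\cdot(\sqrt2)^{-0.2}\approx4.67$. So if all directions could be chosen at will, the polygon could be closed. But they cannot all be chosen at will. From $\alpha^2=1-2\alpha$ we get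
$$\alpha(2+\alpha)=1,\qquad (1+\alpha)(2+\alpha)=2+3\alpha+\alpha^2=3+\alpha ,$$
so at every height $\omega_0\omega_2=1$ and $\omega_3=\omega_1\omega_2$. There are relations further out as well: $4+\alpha=3+\sqrt2$ and $11+\alpha=10+\sqrt2$ satisfy
$$\frac{10+\sqrt2}{(3+\sqrt2)^2}=\frac{(10+\sqrt2)(11-6\sqrt2)}{49}=2-\sqrt2=\sqrt2(\sqrt2-1),$$
that is, $11+\alpha=(4+\alpha)^2(1+\alpha)\alpha$ and $\omega_{11}=\omega_4^2\omega_1\omega_0$.

Which directions are free? The norm of $m+\alpha=(m-1)+\sqrt2$ is $f(m)=(m-1)^2-2=m^2-2m-1$, with the values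

| $m$ | 0 | 1 | 2 | 3 | 4 | 5 | 6 | 7 | 8 |
|---|---|---|---|---|---|---|---|---|---|
| $f(m)$ | $-1$ | $-2$ | $-1$ | $2$ | $7$ | $2\cdot7$ | $23$ | $2\cdot17$ | $47$ |

The prime $23$ divides $f(6)$ and no other entry of the table. So a relation $\prod_{m\le8}(m+\alpha)^{k_m}=1$ must have $k_6=0$, as one sees by taking norms. The direction of the vector with $m=6$ is tied to none of the other eight. The same holds for $m=7$ (prime $17$) and $m=8$ (prime $47$). The vector with $m=5$ has no such private prime: its only primes are $2$ and $7$, both already used.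

This raises the question of these notes. When $\alpha$ is algebraic and irrational, some directions are tied by multiplicative relations and some are free. Are there enough free directions to produce zeros? And can one produce them where $\sigma<1$, so that the series does not even converge absolutely?

## 2. Counting zeros in vertical strips

For $0<\alpha\le1$ the Hurwitz zeta-function is
$$\zeta(s,\alpha)=\sum_{m=0}^\infty\frac1{(m+\alpha)^s}\qquad(\sigma>1).$$
It continues meromorphically to $\mathbb C$ with a single simple pole, at $s=1$, of residue $1$. We shall need the continuation to $\sigma>0$ explicitly: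
$$\zeta(s,\alpha)=\lim_{y\to\infty}\Big(\sum_{m\le y}(m+\alpha)^{-s}-\frac{(y+\alpha)^{1-s}}{1-s}\Big)\qquad(\sigma>0,\ s\ne1,\ y\in\mathbb N).\tag{2.1}$$
Indeed, the bracket changes from $y-1$ to $y$ by $(y+\alpha)^{-s}-\int_{y-1}^y(u+\alpha)^{-s}du$. This is at most $|s|(y-1+\alpha)^{-\sigma-1}$ in modulus, so the limit exists locally uniformly. For $\sigma>1$ it is the defining series.

The problem comes from "On Zeros of Some Combinations of Dirichlet L-Functions and Hurwitz Zeta-Functions". For $\alpha=\frac aq$ with $(a,q)=1$, $0<a<q$, $\alpha\ne\frac12$, Voronin showed: for all $\frac12<\sigma_1<\sigma_2<1$ there is $c>0$ such that for large $T$ the function $\zeta(s,\alpha)$ has more than $cT$ zeros in $\sigma_1<\sigma<\sigma_2$, $|t|<T$. Gonek proved the analogous result for transcendental $\alpha$. The case of algebraic irrational $\alpha$ is the problem posed there as open: prove or disprove the same statement.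

**Three cases by hand.** For $\alpha=1$ the function is $\zeta(s)$. For $\alpha=\frac12$ we have
$$\zeta(s,\tfrac12)=2^s\sum_{m\ge0}(2m+1)^{-s}=2^s(1-2^{-s})\zeta(s)=(2^s-1)\zeta(s),$$
and $2^s-1$ vanishes only on $\sigma=0$. Carlson's theorem says that $\zeta(s)$ has $O_\epsilon(T^{4\sigma_1(1-\sigma_1)+\epsilon})$ zeros with $\sigma\ge\sigma_1$, $|t|<T$, for fixed $\sigma_1>\frac12$. Since $4\sigma_1(1-\sigma_1)<1$, this is $o(T)$, so the statement fails for these two parameters. At the other extreme let $\alpha$ be transcendental. A relation $\prod(m+\alpha)^{k_m}=1$ with integers $k_m$ not all zero would be a nontrivial polynomial equation for $\alpha$, because the linear polynomials $x+m$ are distinct primes of $\mathbb Q[x]$. So there are no relations, and all the directions of Section 1 are independent. The algebraic irrational case lies in between.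

From now on $\alpha\in(0,1)$ is algebraic irrational of degree $d\ge2$. For $a\in\mathbb C$ let $N_a(T)=N_a(\sigma_1,\sigma_2;T)$ be the number of distinct zeros of $\zeta(s,\alpha)-a$ in $\{\sigma_1<\sigma<\sigma_2,\ |t|<T\}$.

**Theorem 1.** Let $a\in\mathbb C$. For all $\frac12<\sigma_1<\sigma_2<1$ there is $c>0$ with $N_a(\sigma_1,\sigma_2;T)>cT$ for all sufficiently large $T$.

The case $a=0$ answers the question: the statement is true for every algebraic irrational $\alpha\in(0,1)$.

**Theorem 2.** For every $a\in\mathbb C$ there is $\kappa=\kappa(\alpha,a)>0$ such that for all $\frac12<\sigma_1<\sigma_2\le1+\kappa$ there are $c,C>0$ with $cT<N_a(\sigma_1,\sigma_2;T)<CT$ for all large $T$. The upper bound also holds with multiplicities.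

**Corollary 3 (uses the quoted theorems of Voronin and Gonek).** For $\alpha\in(0,1]$, the statement "for all $\frac12<\sigma_1<\sigma_2<1$ there is $c>0$ such that $\zeta(s,\alpha)$ has more than $cT$ zeros in $\sigma_1<\sigma<\sigma_2$, $|t|<T$, for all large $T$" holds if and only if $\alpha\notin\{\frac12,1\}$.

We write $e(x)=e^{2\pi ix}$, $\mathbb T=\{|z|=1\}$, $\mathbb D=\{|z|<1\}$. The *sub-mean-value property* is the inequality $|g(x)|^2\le\frac1{|\mathcal B|}\int_{\mathcal B}|g|^2$ for $g$ analytic on a disc or polydisc $\mathcal B$ centered at $x$. It turns smallness in $L^2$ into smallness in supremum norm on slightly smaller sets.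

## 3. Prime factors of $f(m)$ and valuations of $m+\alpha$

Let $f\in\mathbb Z[x]$ be the primitive minimal polynomial of $-\alpha$, with leading coefficient $f_d>0$. For integers $m\ge0$ we have $f(m)\ne0$ (an irreducible $f$ of degree $\ge2$ has no rational root), and $|f(m)|\sim f_dm^d$. Hence there are $c_f,C_f>0$ with
$$c_f(m+1)^d\le|f(m)|\le C_f(m+1)^d\qquad(m\ge0).$$
Fix $P^*$ such that no prime $p>P^*$ divides $f_d\,\mathrm{disc}(f)$. Let $\rho(g)$ be the number of roots of $f$ modulo $g$.

**Definition (pairs and their valuations).** $\mathcal P$ is the set of pairs $\mathfrak p=(p,r)$ with $p>P^*$ prime, $r$ a residue class mod $p$, and $f(r)\equiv0\pmod p$. Since $p\nmid \mathrm{disc}(f)f_d$, the root $r$ is simple and lifts by Hensel's lemma to a unique root $\tilde r\in\mathbb Z_p$ of $f$. The embedding $K=\mathbb Q(\alpha)\to\mathbb Q_p$, $-\alpha\mapsto\tilde r$, composed with the $p$-adic valuation, is a homomorphism $v_{\mathfrak p}:K^*\to\mathbb Z$, and $v_{\mathfrak p}(m+\alpha)=v_p(m-\tilde r)\ge0$.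

If $m\not\equiv r\pmod p$, then $m-\tilde r$ is a unit and $v_{\mathfrak p}(m+\alpha)=0$. If $m\equiv r$, write $f(x)=(x-\tilde r)g(x)$ with $g\in\mathbb Z_p[x]$. Then $g(m)\equiv g(\tilde r)=f'(\tilde r)\equiv f'(r)\not\equiv0\pmod p$, so $v_p(f(m))=v_p(m-\tilde r)$. Thus
$$v_{\mathfrak p}(m+\alpha)=\begin{cases}v_p(f(m)),&m\equiv r\pmod p,\\0,&\text{otherwise.}\end{cases}\tag{3.1}$$
So if $p>P^*$ divides $f(m)$, exactly one pair over $p$ has $v_{\mathfrak p}(m+\alpha)>0$, namely $(p,m\bmod p)$. By Hensel again, $\rho(p^k)=\rho(p)\le d$ for $p>P^*$.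

*Example.* For $\alpha=\sqrt2-1$, $f=x^2-2x-1$, $\mathrm{disc}(f)=8$, and $P^*=2$ is allowed. Over $7$ there are the pairs $(7,4)$ and $(7,5)$. From $f(11)=98=2\cdot7^2$ and $11\equiv4$ we read off $v_{(7,4)}(11+\alpha)=2$ and $v_{(7,5)}(11+\alpha)=0$. This agrees with $11+\alpha=(4+\alpha)^2(1+\alpha)\alpha$.

**How many roots on average.** We need
$$\sum_{p\le x}\rho(p)\frac{\log p}p=\log x+O(1),\qquad \sum_{p\le x}\frac{\rho(p)}p=\log\log x+C+O\Big(\frac1{\log x}\Big).\tag{3.2}$$
The second follows from the first by partial summation. The first comes from Landau's formula $\sum_{N\mathfrak q\le x}\frac{\log N\mathfrak q}{N\mathfrak q}=\log x+O(1)$ over prime ideals $\mathfrak q$ of $K$. Prime ideals of degree $\ge2$ contribute at most $\sum_pd\cdot\frac{d\log p}{p^2}=O(1)$, and the finitely many primes $p\le P^*$ contribute $O(1)$. For $p>P^*$ the polynomial $f$ mod $p$ is separable of degree $d$. So over $\mathbb Q_p$ it factors into irreducible $f_i$ whose reductions are irreducible of the same degree, and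 $K\otimes\mathbb Q_p=\prod_i\mathbb Q_p[x]/(f_i)$ is a product of unramified fields, of residue degree $\deg f_i$. The degree-one prime ideals over $p$ therefore correspond to the roots of $f$ in $\mathbb Q_p$. These lie in $\mathbb Z_p$ because $p\nmid f_d$, and correspond to the roots mod $p$. So there are $\rho(p)$ of them, each of norm $p$.

**Small primes.** For every prime $p$,
$$\sup_k\rho(p^k)<\infty.\tag{3.3}$$
Let $\theta_i\in\overline{\mathbb Q_p}$ be the distinct roots of $f$ and $D=\max(0,\max_{i\ne j}v(\theta_i-\theta_j))$. Suppose $p^k\mid f(m)$, and choose $i$ with $v(m-\theta_i)$ maximal. For $j\ne i$, $v(\theta_i-\theta_j)\ge\min(v(m-\theta_i),v(m-\theta_j))=v(m-\theta_j)$, so $v(m-\theta_j)\le D$. Since $v(f_d)+\sum_jv(m-\theta_j)\ge k$, we get $v(m-\theta_i)\ge k-v(f_d)-(d-1)D$. Two such $m,m'$ with the same $i$ satisfy $v(m-m')\ge k-C_p$ with an integer $C_p\ge0$ independent of $k$. So each $i$ accounts for at most $p^{C_p}$ classes mod $p^k$, and $\rho(p^k)\le d\,p^{C_p}$.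

**Definition (smooth part and damping weight).** For $P\ge P^*$, $m\ge0$, $\delta\ge0$ put
$$h(m)=h_P(m)=\prod_{p\le P}p^{v_p(f(m))},\qquad w_\delta(m)=w_{P,\delta}(m)=\prod_{p>P}p^{-\delta v_p(f(m))}=\Big(\frac{|f(m)|}{h(m)}\Big)^{-\delta}\in(0,1].$$

*Example.* For $\alpha=\sqrt2-1$ and $P=2$: if $m$ is even then $f(m)$ is odd and $h(m)=1$. If $m$ is odd then $f(m)=(m-1)^2-2\equiv2\pmod 4$ and $h(m)=2$. So $w_{2,\delta}(11)=49^{-\delta}$.

Roughly, $w_\delta(m)$ is $m^{-d\delta}$, disturbed by $h(m)^\delta$. The next lemma says that the disturbance is harmless on average.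

**Lemma 4.** Fix $P\ge P^*$. There is $C_1$ such that for $0\le\gamma\le\frac7{8d}$, $0<\varepsilon\le1$ and real $N\ge2$,
$$\sum_{N<m\le(1+\varepsilon)N}h(m)^\gamma\le C_1(\varepsilon N+N^{15/16}).$$
In particular, for $0\le\delta\le\frac7{8d}$ the series $\sum_mw_\delta(m)(m+\alpha)^{-\sigma}$ converges locally uniformly for $\sigma>1-d\delta$.

*Proof.* Since $h\ge1$ we may take $\gamma=\frac7{8d}\le\frac7{16}$. As $h(m)$ is itself a $P$-smooth divisor of $f(m)$, we have $h(m)^\gamma\le\sum g^\gamma$ over all $P$-smooth $g\mid f(m)$. Only $g\le CN^d$ occur, and there are $O((\log N)^{\pi(P)})$ such $g$. By (3.3) and multiplicativity, $\rho(g)=O(1)$ for $P$-smooth $g$. So at most $O(\varepsilon N/g+1)$ of the $m$ in question have $g\mid f(m)$, and the sum is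
$$\ll\sum_gg^\gamma\Big(\frac{\varepsilon N}g+1\Big)\ll\varepsilon N\prod_{p\le P}(1-p^{\gamma-1})^{-1}+N^{d\gamma}(\log N)^{\pi(P)}\ll\varepsilon N+N^{15/16},$$
because $d\gamma=\frac78<\frac{15}{16}$. For the last claim, $w_\delta(m)=|f(m)|^{-\delta}h(m)^\delta$ gives $\sum_{N<m\le2N}w_\delta(m)(m+\alpha)^{-\sigma}\ll N^{-d\delta-\sigma}\sum_{N<m\le 2N} h(m)^\delta\ll N^{1-d\delta-\sigma}$; sum over $N=2^j$. $\square$

## 4. More than half of all integers have a private prime

**Definition (free integer).** Let $P\ge P^*$ and let $N\ge P$ be real. An integer $m\in(N,(1+\varepsilon)N]$ is *free* (for this block) if $f(m)$ has a prime factor $p>(1+\varepsilon)N$.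

For free $m$ let $p$ be the largest prime factor of $f(m)$, and put $\mathfrak p_m=(p,m\bmod p)\in\mathcal P$. If $0\le n\le(1+\varepsilon)N$ and $v_{\mathfrak p_m}(n+\alpha)>0$, then $p\mid n-m$ by (3.1), while $|n-m|\le(1+\varepsilon)N<p$; so $n=m$. Hence
$$v_{\mathfrak p_m}(m+\alpha)\ge1,\qquad v_{\mathfrak p_m}(n+\alpha)=0\quad\text{for all }n\ne m,\ 0\le n\le(1+\varepsilon)N.\tag{4.1}$$

*Example.* For $\alpha=\sqrt2-1$, $P=2$, $N=4$, $\varepsilon=1$ the block is $\{5,6,7,8\}$. By the table, $6,7,8$ are free with $\mathfrak p_6=(23,6)$, $\mathfrak p_7=(17,7)$, $\mathfrak p_8=(47,8)$, and $5$ is not free.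

Free terms must outweigh non-free ones. Here is a budget argument. The number $|f(m)|$ has logarithm about $d\log N$, but on average the primes up to $(1+\varepsilon)N$ account for only about $\log N$ of it. A non-free $m$ spends $d\log N\ge2\log N$ on these primes, so the proportion of non-free $m$ is at most about $\frac1d$. For $d\ge3$ this is at most $\frac13$. For $d=2$ it is only $\frac12$, and we need strictly less. The extra gain comes from noticing that most free $m$ also spend a little. Put
$$\theta=\tfrac14e^{-8},\qquad c_0=\theta/16 .$$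

**Lemma 5.** Let $0<\varepsilon\le1$ and let $\mathcal A$ be a residue class mod $b$, where $b$ is $P$-smooth and $h=h_P$ is constant on $\mathcal A$. For all $N\ge N_1(\varepsilon,\mathcal A,P)$ the block $(N,(1+\varepsilon)N]$ contains at least $(\frac12+c_0)\varepsilon N/b$ free $m\in\mathcal A$ and at most $(\frac12-c_0)\varepsilon N/b$ non-free $m\in\mathcal A$.

*Proof.* Let $Y=(1+\varepsilon)N$ and $\mathcal M=\mathcal A\cap(N,Y]$, so $|\mathcal M|=\varepsilon N/b+O(1)$. Let $y$ be the proportion of non-free elements in $\mathcal M$. Below, $o(1)$ refers to $N\to\infty$ with $\varepsilon,\mathcal A,P$ fixed.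

**Step 1: the total budget.** Let $L(m)=\sum_{P<p\le Y}v_p(f(m))\log p$; we bound its sum over $\mathcal M$. For $p>P$ we have $p\nmid b$. By the Chinese remainder theorem the $m\in\mathcal A$ with $p^k\mid f(m)$ form $\rho(p^k)=\rho(p)$ classes mod $bp^k$, so $\mathcal M$ contains at most $\rho(p)(\frac{\varepsilon N}{bp^k}+1)$ of them, and none if $p^k>CN^d$. The number of relevant $k$ is at most $\log(CN^d)/\log p$, so
$$\sum_{m\in\mathcal M}L(m)\le\frac{\varepsilon N}b\sum_{p\le Y}\rho(p)\log p\sum_{k\ge1}p^{-k}+\sum_{p\le Y}d\log(CN^d),$$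
where the first sum is over $p>P$, $p\le Y$. By (3.2) and $\rho(p)\le d$ it is $\log N+O(1)$. The last sum is $\ll\pi(Y)\log N\ll N$. Hence $\sum_{\mathcal M}L(m)\le(1+o(1))|\mathcal M|\log N$.

**Step 2: what non-free elements spend.** If $m$ is non-free, all primes of $f(m)$ are at most $Y$, so $\log|f(m)|=\log h(m)+L(m)$. As $h$ is constant on $\mathcal A$, $L(m)\ge d\log N-O(1)\ge2\log N-O(1)$.

**Step 3: most elements spend at least $\theta\log N$.** Let $\nu(m)$ be the number of primes $p\in(N^\theta,N^{1/4}]$ dividing $f(m)$, with $N$ so large that $N^\theta>P$. Average over $\mathcal M$. By (3.2) the mean of $\nu$ is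
$$\sum_{N^\theta<p\le N^{1/4}}\frac{\rho(p)}p+o(1)=\log\frac{1/4}\theta+o(1)=8+o(1).$$
For distinct $p,p'$ the number of $m\in\mathcal M$ with $pp'\mid f(m)$ is at most $\rho(p)\rho(p')(\frac{\varepsilon N}{bpp'}+1)$, and there are at most $N^{1/2}$ pairs. So the mean of $\nu(\nu-1)$ is at most $\big(\sum\rho(p)/p\big)^2(1+o(1))+O(N^{1/2}/|\mathcal M|)=64+o(1)$. The variance is at most $64+8-64+o(1)=8+o(1)$, and Chebyshev's inequality shows that $\nu=0$ for a proportion at most $\frac8{64}+o(1)=\frac18+o(1)$. If $\nu(m)\ge1$, then $L(m)\ge\theta\log N$.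

**Step 4: balance.** At least a proportion $\frac78-y-o(1)$ of $\mathcal M$ is free with $\nu\ge1$. Steps 1–3 give
$$2y+\theta\max(0,\tfrac78-y)\le1+o(1).$$
So $y\le\frac12+o(1)<\frac78$, and then
$$y\le\frac{1-\frac78\theta}{2-\theta}+o(1)=\frac12\Big(1-\frac{\frac34\theta}{2-\theta}\Big)+o(1)\le\frac12-\frac3{16}\theta+o(1)<\frac12-2c_0$$
for large $N$, since $2c_0=\frac2{16}\theta$. With $|\mathcal M|=\varepsilon N/b+O(1)$ both claims follow. $\square$

## 5. The compact group generated by the phases

**Definition.** Let $\omega_\tau=((m+\alpha)^{-i\tau})_{m\ge0}\in\mathbb T^{\mathbb N_0}$ for $\tau\in\mathbb R$, and let $\Omega$ be the closure of $\{\omega_\tau:\tau\in\mathbb R\}$. It is a compact abelian group. $\Pr$ is its Haar probability measure and $\mathbf E$ the expectation. We write $\omega=(\omega_m)_{m\ge0}$ for its elements. The *flow* is $\omega\mapsto\omega_\tau\omega$.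

We recall Pontryagin duality for the closed subgroup $\Omega\subset\mathbb T^{\mathbb N_0}$. Every character of $\Omega$ is the restriction of a finite product $\chi(\omega)=\prod\omega_m^{k_m}$, and a point of $\mathbb T^{\mathbb N_0}$ lies in $\Omega$ if every such product that is trivial on $\Omega$ is $1$ at the point. Moreover $\chi$ is trivial on $\Omega$ iff $\chi(\omega_\tau)=\exp(-i\tau\sum k_m\log(m+\alpha))=1$ for all $\tau$, that is, iff $\prod(m+\alpha)^{k_m}=1$. For $\alpha=\sqrt2-1$, for instance, all $\omega\in\Omega$ satisfy $\omega_0\omega_2=1$ and $\omega_3=\omega_1\omega_2$. There are four consequences.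

*Orthogonality.* As the numbers $m+\alpha$ are distinct and $\ne1$,
$$\mathbf E\,\omega_m\overline{\omega_n}=0\ (m\ne n),\qquad\mathbf E\,\omega_m=0.\tag{5.1}$$

*Equidistribution.* For a nontrivial character, $\chi(\omega_\tau)=e^{-i\lambda\tau}$ with $\lambda\ne0$, so $\frac1T\int_0^T\chi(\omega_\tau)d\tau\to0$. By Weyl's criterion $(\omega_\tau)_{0\le\tau\le T}$ equidistributes in $\Omega$. In particular
$$\liminf_{T\to\infty}\tfrac1T\operatorname{meas}\{\tau\in[0,T]:\omega_\tau\in\mathcal G\}\ge\Pr(\mathcal G)\qquad(\mathcal G\subset\Omega\text{ open}).\tag{5.2}$$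

*Ergodicity.* If $g\in L^2(\Omega)$ is flow-invariant, its Fourier coefficients satisfy $\hat g(\chi)(\chi(\omega_\tau)-1)=0$ for all $\tau$, so $\hat g(\chi)=0$ for $\chi\ne1$ and $g$ is constant. Hence flow-invariant events have probability $0$ or $1$.

*Twisting at the primes.* For $u=(u_{\mathfrak p})\in\mathbb T^{\mathcal P}$,
$$\hat u=\Big(\prod_{\mathfrak p}u_{\mathfrak p}^{v_{\mathfrak p}(m+\alpha)}\Big)_{m\ge0}\in\Omega.\tag{5.3}$$
Each product is finite. If $\prod(m+\alpha)^{k_m}=1$, then $\sum_mk_mv_{\mathfrak p}(m+\alpha)=0$ for each $\mathfrak p$, because $v_{\mathfrak p}$ is a homomorphism. So $\prod_m\hat u_m^{k_m}=\prod_{\mathfrak p}u_{\mathfrak p}^{\sum_mk_mv_{\mathfrak p}(m+\alpha)}=1$, and duality applies. We write $u\omega=\hat u\omega$. For $u$ indexed by a subset of $\mathcal P$, the missing coordinates are set equal to $1$.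

*Example.* For $\alpha=\sqrt2-1$ let $u_{(7,4)}=e^{i\vartheta}$ and all other $u_{\mathfrak p}=1$. Then $\hat u_4=e^{i\vartheta}$, $\hat u_5=1$, $\hat u_{11}=e^{2i\vartheta}$, consistent with $\omega_{11}=\omega_4^2\omega_1\omega_0$.

## 6. Steering an absolutely convergent series to the value $a$

For $P\ge P^*$ and $0\le\delta\le\frac7{8d}$ put
$$G_{P,\delta}(s,\omega)=\sum_{m\ge0}\omega_m\,w_{P,\delta}(m)(m+\alpha)^{-s}.\tag{6.1}$$
By Lemma 4 this converges absolutely and locally uniformly for $\sigma>1-d\delta$, uniformly in $\omega\in\Omega$. So it is analytic in $s$ and jointly continuous in $(s,\omega)$. For $\delta=0$ the weights are $1$, and $G_{P,0}(s,\omega_\tau)=\zeta(s+i\tau,\alpha)$ for $\sigma>1$. The following is a Cassels-type argument: use the free terms, block by block, to push the partial sums to $a$.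

**Proposition 6.** Let $a\in\mathbb C$, $P\ge P^*$. There is $\eta_1\in(0,\frac14]$ such that for all $\eta\in(0,\eta_1)$ and $\sigma_0\in(\frac12,1+\eta]$, with $\delta=(1+\eta-\sigma_0)/d\ge0$, there is $\omega\in\Omega$ with $G_{P,\delta}(\sigma_0,\omega)=a$.

*Proof.* All constants depend on $\alpha,a,P$ but not on $\eta\le\frac14$, $\sigma_0$ or the block index $k$. Note that $d\delta<\frac34$ and $\sigma_0>\sigma_0-\eta=1-d\delta$, so $G_{P,\delta}$ converges absolutely at $\sigma_0$. Let $x_m=w_\delta(m)(m+\alpha)^{-\sigma_0}$. Since $|f(m)|=f_dm^d(1+O(1/m))$ and $d\delta+\sigma_0=1+\eta$,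
$$x_m=f_d^{-\delta}\,h(m)^\delta\,m^{-1-\eta}\,(1+O(1/m))\quad\text{uniformly.}$$

**Step 1: fixing the parameters.** The order of choice matters: everything must be chosen before $\eta$. Let $q=\frac{1/2-c_0}{1/2+c_0}<1$ and $q'=\frac{1+q}2<1$. For $P$-smooth $h$ the condition $h(m)=h$ depends only on $f(m)$ modulo the numbers $p^{v_p(h)+1}$, $p\le P$. So $\{m:h(m)=h\}$ is a (possibly empty) union of residue classes mod $b_h=h\prod_{p\le P}p$. (For $\alpha=\sqrt2-1$, $P=2$: $h=1$ is the even class mod $b_1=2$, and $h=2$ consists of the classes $1,3$ mod $b_2=4$.) Let $h_0=h(0)$ and $c_2=1/(2b_{h_0})$. Choose $H\ge h_0$ and then $\varepsilon\in(0,1]$ with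
$$(1+\varepsilon)^4\big(q+2C_1c_2^{-1}H^{-1/(8d)}\big)\le q',$$
which is possible because $C_1$ of Lemma 4 does not depend on $\varepsilon$. Finally let the integer $N_0\ge\max(P,2)$ be large in terms of $H,\varepsilon$. Put $N_k=N_0(1+\varepsilon)^k$, $I_k=(N_k,N_{k+1}]$, and let $A_k$ and $B_k$ be the sums of $x_m$ over the free and the non-free $m\in I_k$.

**Step 2: free terms dominate.** We show
$$B_k\le q'A_k,\qquad A_k\ge c_3N_k^{-\eta}\ \text{ with }c_3=\frac{c_2\varepsilon}{8f_d},\qquad x_m\le\tfrac12A_k\ (m\in I_k).\tag{6.2}$$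
For $N_0$ large and $m\in I_k$, $x_m=f_d^{-\delta}N_k^{-1-\eta}h(m)^\delta\lambda_m$ with $(1+\varepsilon)^{-3}\le\lambda_m\le1+\varepsilon$, since $(m/N_k)^{-1-\eta}\in[(1+\varepsilon)^{-5/4},1)$. Let
$$\Phi_k=\sum_{m\in I_k\text{ free},\ h(m)\le H}h(m)^\delta .$$
Apply Lemma 5 to the finitely many residue classes with $h\le H$. The class of $0$ mod $b_{h_0}$ alone gives $\Phi_k\ge\frac12\varepsilon N_k/b_{h_0}=c_2\varepsilon N_k$. In each class the number of non-free elements is at most $q$ times the number of free ones, so $\sum_{m\in I_k\text{ non-free},\,h(m)\le H}h(m)^\delta\le q\Phi_k$. For the rest use Lemma 4 with $\gamma=\frac7{8d}\ge\delta+\frac1{8d}$: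
$$\sum_{m\in I_k,\,h(m)>H}h(m)^\delta\le H^{-1/(8d)}\sum_{m\in I_k}h(m)^\gamma\le H^{-1/(8d)}C_1(\varepsilon N_k+N_k^{15/16})\le2C_1H^{-1/(8d)}\varepsilon N_k,$$
and $\varepsilon N_k\le c_2^{-1}\Phi_k$. Therefore
$$B_k\le f_d^{-\delta}N_k^{-1-\eta}(1+\varepsilon)\big(q+2C_1c_2^{-1}H^{-1/(8d)}\big)\Phi_k,\qquad A_k\ge f_d^{-\delta}N_k^{-1-\eta}(1+\varepsilon)^{-3}\Phi_k,$$
and the choice of $H,\varepsilon$ gives the first part of (6.2). The second follows from $\Phi_k\ge c_2\varepsilon N_k$, $(1+\varepsilon)^{-3}\ge\frac18$ and $f_d^{-\delta}\ge f_d^{-1}$. For the third, $x_m\le(m+\alpha)^{-\sigma_0}\le N_k^{-1/2}\le\frac12c_3N_k^{-1/4}\le\frac12A_k$ for $N_0$ large, as $\eta\le\frac14$.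

**Step 3: free terms fill a disc.** We show that with unimodular $\xi_m$ the sums $\sum_{m\in I_k\text{ free}}\xi_mx_m$ fill the closed disc of radius $A_k$ about $0$. Order the lengths as $l_1\ge\dots\ge l_r$. The attainable moduli of $\sum_{i\le j}\xi_il_i$ form an interval $[\mu_j,M_j]$ with $\mu_1=M_1=l_1$. From modulus $x$ one reaches exactly the moduli in $[|x-l_{j+1}|,x+l_{j+1}]$; so $M_{j+1}=M_j+l_{j+1}$, and since $l_{j+1}\le l_1\le M_j$, $\mu_{j+1}=\max(0,\mu_j-l_{j+1})$. Hence $\mu_r=\max(0,l_1-l_2-\dots-l_r)$. This is $0$ because $l_1\le\frac12A_k=\frac12(l_1+\dots+l_r)$. All moduli in $[0,A_k]$ occur; now rotate.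

**Step 4: choosing the phases.** We construct $u\in\mathbb T^{\mathcal P}$ and take $\omega=\hat u\in\Omega$ from (5.3). Set $u_{\mathfrak p}=1$ whenever $v_{\mathfrak p}(m+\alpha)>0$ for some $m\le N_0$. Let $S_k=\sum_{m\le N_k}\omega_mx_m-a$. As $x_m\le\alpha^{-\sigma_0}\le\alpha^{-2}$, we have $|S_0|\le C_4:=|a|+(N_0+1)\alpha^{-2}$.

Suppose $u_{\mathfrak p}$ is known for all $\mathfrak p$ occurring in some $m+\alpha$, $m\le N_k$. Set $u_{\mathfrak p}=1$ for all new $\mathfrak p$ occurring for $m\in I_k$, except for the $\mathfrak p_m$ with $m\in I_k$ free. By (4.1) these $\mathfrak p_m$ are new and pairwise distinct, and $u_{\mathfrak p_m}$ affects no $\omega_n$ with $n\ne m$, $n\le N_{k+1}$. For free $m$, $\omega_m$ is a fixed unimodular number times $u_{\mathfrak p_m}^v$ with $v\ge1$. So it can be given any value, independently for the different free $m$. The non-free terms of $I_k$ have a fixed sum $R_k$, $|R_k|\le B_k\le q'A_k$. By Step 3 the free phases can be chosen so that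
$$|S_{k+1}|=\max(0,|S_k+R_k|-A_k)\le\max(0,|S_k|-(1-q')A_k).$$
Any $\mathfrak p$ that never occurs gets $u_{\mathfrak p}=1$.

**Step 5: $\eta$ small makes the supply sufficient.** By (6.2),
$$\sum_kA_k\ge c_3N_0^{-\eta}\sum_k(1+\varepsilon)^{-k\eta}=\frac{c_3N_0^{-\eta}}{1-(1+\varepsilon)^{-\eta}}\longrightarrow\infty\qquad(\eta\to0^+),$$
while $C_4$ and $q'$ do not depend on $\eta$. So there is $\eta_1\in(0,\frac14]$ with $\sum_kA_k>C_4/(1-q')$ for all $\eta<\eta_1$. Then $S_k=0$ for some $k$, and $S_{k'}=0$ for all $k'\ge k$. The series converges, so $G_{P,\delta}(\sigma_0,\omega)-a=\lim S_k=0$. $\square$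

With $\delta=0$ this already produces zeros just to the right of $\sigma=1$.

**Lemma 7.** Let $\kappa=\eta_1$ be as in Proposition 6 with $P=P^*$. If $1\le\sigma_1<\sigma_2\le1+\kappa$, then there is $c>0$ with $N_a(\sigma_1,\sigma_2;T)>cT$ for all large $T$.

*Proof.* Pick $\sigma_0=1+\eta\in(\sigma_1,\sigma_2)$; then $0<\eta<\eta_1$ and $\delta=0$. So some $\omega\in\Omega$ has $g_\omega(\sigma_0)=0$, where $g_\omega(s)=\sum_m\omega_m(m+\alpha)^{-s}-a$ on $\sigma>1$. This function is not identically $0$: as $s=\sigma\to+\infty$, $\alpha^sg_\omega(s)\to\omega_0\ne0$. So there is a closed disc $\Delta\subset\{\sigma_1<\sigma<\sigma_2\}$ centered at $\sigma_0$, of radius $r$, with no zero of $g_\omega$ on $\partial\Delta$. Since $\omega'\mapsto g_{\omega'}$ is continuous, uniformly on $\Delta$, Rouché's theorem shows that the set of $\omega'\in\Omega$ for which $g_{\omega'}$ has a zero in $\Delta^\circ$ and none on $\partial\Delta$ is open. It contains $\omega$, so it has positive measure. By (5.2) the $\tau\ge0$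 with $\omega_\tau$ in this set have lower density at least some $\pi>0$. For these, $g_{\omega_\tau}(s)=\zeta(s+i\tau,\alpha)-a$ has a zero in $\Delta$. A given zero of $\zeta(s,\alpha)-a$ lies in $\Delta+i\tau$ only for a set of $\tau$ of measure at most $2r$. So there are at least $\pi T/(4r)$ distinct zeros in $\sigma_1<\sigma<\sigma_2$, $|t|<T+O(1)$, for large $T$, which proves the claim. $\square$

## 7. The line $\sigma=1$, and variables inside the unit disc

Let us try the proof of Lemma 7 at some $\sigma_0\in(\frac12,1)$.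

Without damping ($\delta=0$) the coefficients are $(m+\alpha)^{-\sigma_0}$ and their sum diverges. The proof used that $g_{\omega'}$ is uniformly close to $g_\omega$ when $\omega'$ is close to $\omega$. But closeness in $\Omega$ controls finitely many coordinates only, and the remaining terms are bounded only by a divergent series. Rouché's theorem has nothing to start from. A single cleverly steered $\omega$ does not give an open set of them, and a single point of $\Omega$ says nothing about $\zeta(s+i\tau,\alpha)$.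

With damping, $\delta=(1+\eta-\sigma_0)/d>0$, absolute convergence is back. Proposition 6 gives an $\omega$ with $G_{P,\delta}(\sigma_0,\omega)=a$, and the open set exists. But now it is the wrong function: $G_{P,\delta}(s,\omega_\tau)=\sum w_\delta(m)(m+\alpha)^{-s-i\tau}$ is not $\zeta(s+i\tau,\alpha)$.

The way past this point is to see both functions as values of one function. Attach a complex variable $z_{\mathfrak p}$ to each pair $\mathfrak p$ and consider, formally,
$$F(s,\omega;z)=\sum_m\omega_m\prod_{\mathfrak p}z_{\mathfrak p}^{v_{\mathfrak p}(m+\alpha)}(m+\alpha)^{-s}.$$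
By (3.1) the choice $z_{\mathfrak p}=p^{-\delta}$ for $p>P$ and $z_{\mathfrak p}=1$ for $p\le P$ gives exactly $G_{P,\delta}$. Vertical shifts of $\zeta$ see only the torus $|z_{\mathfrak p}|=1$. Suppose that zeros of $\zeta(s,\alpha)-a$ in the strip were too rare. We shall show that then $F-a$ almost surely has no zeros for $z$ on the torus. If zero-freeness can be carried from the torus into the polydisc, it reaches $G_{P,\delta}$ and contradicts Proposition 6.

It cannot be carried inward for free: $1+3z$ has no zero on $|z|=1$ but vanishes at $-\frac13$, whereas $3+z$ has no zero in $|z|\le1$. The two are told apart by the winding number about $0$ along $|z|=1$, which is $1$ in the first case and $0$ in the second. The two facts that make the argument work are these. In the situation of interest the winding number in $z_{\mathfrak p}$ cannot change, because there are no zeros to cross. And for large $p$ the series barely depends on $z_{\mathfrak p}$, so the winding number is $0$.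

## 8. The random series on the strip and on polydiscs

Fix $\frac12<\sigma_1<\sigma_2<1$, $U=\{\sigma_1<\sigma<\sigma_2\}$, and $\delta_1>0$ with $\beta:=2\sigma_1-2d\delta_1-1>0$. For $X\in\mathbb N$ let
$$Q_X=\{(p,r)\in\mathcal P:p\le X\},\qquad V_X=\{(s,z):s\in U,\ z\in\mathbb C^{Q_X},\ |z_{\mathfrak p}|<p^{\delta_1}\},$$
$$F_n(s,\omega;z)=\sum_{m\le n}\omega_m\prod_{\mathfrak p\in Q_X}z_{\mathfrak p}^{v_{\mathfrak p}(m+\alpha)}(m+\alpha)^{-s}.$$
The radii $p^{\delta_1}>1$ give room around the closed unit polydisc.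

**Convergence.** On $V_X$, (3.1) gives $\big|\prod z_{\mathfrak p}^{v_{\mathfrak p}(m+\alpha)}\big|\le\prod_{P^*<p\le X}p^{\delta_1v_p(f(m))}\le|f(m)|^{\delta_1}\ll(m+1)^{d\delta_1}$. By (5.1), for $n<n'$ and $(s,z)\in V_X$,
$$\mathbf E|F_{n'}(s,\cdot;z)-F_n(s,\cdot;z)|^2\ll\sum_{m>n}(m+1)^{2d\delta_1-2\sigma_1}\ll(n+1)^{-\beta}.\tag{8.1}$$
Let $n_j=2^j$ and $V'=V_X\cap\{|t|<A\}$, which has finite volume. Then $\sum_j\|F_{n_{j+1}}-F_{n_j}\|_{L^2(\Omega\times V')}<\infty$. By Cauchy–Schwarz $\mathbf E\sum_j\|F_{n_{j+1}}-F_{n_j}\|_{L^2(V')}<\infty$, so a.s. this sum of norms is finite. By the sub-mean-value property $F_{n_j}$ then converges locally uniformly on $V'$. Let $\Omega_1$ be the set of $\omega$ for which $F_{n_j}(\cdot,\omega;\cdot)$ converges locally uniformly on $V_X$ for every $X$. It is measurable (use the Cauchy criterion on an exhausting sequence of compacts; suprema may be taken over countable dense subsets), and $\Pr(\Omega_1)=1$, taking $A$ and $X$ through $\mathbb N$.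

For $\omega\in\Omega_1$ the limit $F(s,\omega;z)$ is analytic on each $V_X$. At each fixed $(s,z)$ it is also the $L^2$-limit of $F_n(s,\cdot;z)$, which is a Cauchy sequence by (8.1). Padding $z$ by ones makes the definitions for different $X$ consistent. Write $F(s,\omega)=F(s,\omega;1)$.

**Two symmetries.** For the partial sums, $F_n(s,\omega_\tau\omega;z)=F_n(s+i\tau,\omega;z)$, and $F_n(s,u\omega;z)=F_n(s,\omega;uz)$ for $u\in\mathbb T^{Q_X}$. Since $V_X$ is invariant under $s\mapsto s+i\tau$ and $z\mapsto uz$, the set $\Omega_1$ is invariant under the flow and under all such $u$, and on it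
$$F(s,\omega_\tau\omega;z)=F(s+i\tau,\omega;z),\qquad F(s,u\omega;z)=F(s,\omega;uz).\tag{8.2}$$

**Uniform approximation.** Let $\Delta\subset U$ be a closed disc, with closed $\varrho$-neighborhood $\Delta_\varrho\subset U$. By the sub-mean-value property and (8.1),
$$\mathbf E\sup_\Delta|F(\cdot,\omega)-F_n(\cdot,\omega;1)|^2\le\frac1{\pi\varrho^2}\int_{\Delta_\varrho}\mathbf E|F-F_n|^2\,dA\ll(n+1)^{-\beta}\to0.\tag{8.3}$$

**$F$ is not the constant $a$.** The event $\{F(\cdot,\omega)\equiv a\}$ is flow-invariant by (8.2), so it has probability $0$ or $1$. By (5.1), $\mathbf E|F(s,\cdot)-a|^2=|a|^2+\sum_m(m+\alpha)^{-2\sigma}>0$. So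
$$\Pr(F(\cdot,\omega)\equiv a)=0.\tag{8.4}$$
The event "$F(\cdot,\omega)-a$ has a zero in $U$" is measurable: outside $\{F\equiv a\}$ it is the union, over the countably many closed discs in $U$ with rational center and radius and boundary circle $C$, of the events "$\min_C|F-a|>0$ and $\frac1{2\pi i}\oint_C\frac{F'}{F-a}ds\ge1$".

## 9. Random zeros force zeros of $\zeta(s,\alpha)$

To pass from $F$ to $\zeta$ we need that short sums $\zeta_n(s)=\sum_{m\le n}(m+\alpha)^{-s}$ approximate $\zeta(s,\alpha)$ in mean square. We use the Montgomery–Vaughan mean value theorem: for distinct real $\lambda_m$ with $\delta_m=\min_{n\ne m}|\lambda_m-\lambda_n|$, $\int_0^T|\sum b_me^{-i\lambda_mt}|^2dt=\sum|b_m|^2(T+O(1/\delta_m))$. For $\lambda_m=\log(m+\alpha)$ we have $\delta_m\ge\log\frac{m+1+\alpha}{m+\alpha}\ge\frac1{m+1+\alpha}\ge\frac1{m+2}$.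

**Lemma 8.** Let $\frac12<\lambda_0<1<\lambda_1$. Uniformly for $\lambda_0\le\sigma\le\lambda_1$ and integers $n\ge0$, for $T\ge T_0(n)$,
$$\frac1T\int_1^T|\zeta(\sigma+it,\alpha)-\zeta_n(\sigma+it)|^2dt\ll(n+1)^{1-2\lambda_0}+T^{1-2\lambda_0}.$$

*Proof.* **Step 1: a slowly rotating sum is an integral.** Let $x<v$ be integers and $\phi$ real $C^1$ on $[x,v]$ with $\phi'$ monotone, $|\phi'|\le\frac12$. We claim $\sum_{x<m\le v}e(\phi(m))=\int_x^ve(\phi(u))du+O(1)$ with an absolute constant. By Euler summation the difference is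
$$\tfrac12\big(e(\phi(v))-e(\phi(x))\big)+2\pi i\int_x^v(\{u\}-\tfrac12)\phi'(u)e(\phi(u))\,du .$$
Insert $\{u\}-\frac12=-\sum_{k\ge1}\frac{\sin2\pi ku}{\pi k}$. The series converges off $\mathbb Z$ with uniformly bounded partial sums, so we may integrate termwise. The $k$-th term is $-\frac1k\big(\int\phi'e(\phi+ku)du-\int\phi'e(\phi-ku)du\big)$, and
$$\int_x^v\phi'e(\phi\pm ku)\,du=\frac1{2\pi i}\int_x^v\frac{\phi'}{\phi'\pm k}\,d\,e(\phi\pm ku).$$
The function $\phi'/(\phi'\pm k)$ is monotone, since $y\mapsto y/(y\pm k)$ is monotone on $|y|\le\frac12$, and at most $\frac{1/2}{k-1/2}\le\frac1k$ in modulus. By the second mean value theorem, applied to real and imaginary parts, the integral is $O(1/k)$. The $k$-th term is thus $O(1/k^2)$, and $\sum k^{-2}<\infty$.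

**Step 2: an approximation of $\zeta(s,\alpha)$ of length about $T$.** Let $T\ge2$, $M=\lfloor T\rfloor$, $1\le t\le T$, $\phi(u)=-\frac t{2\pi}\log(u+\alpha)$. On $u\ge M$, $\phi'$ is monotone and $|\phi'|\le\frac T{2\pi M}\le\frac1\pi<\frac12$. So by Step 1, $E(v)=\sum_{M<m\le v}(m+\alpha)^{-it}-\int_M^v(u+\alpha)^{-it}du=O(1)$ for all real $v\ge M$. By partial summation, for integers $y>M$,
$$\sum_{M<m\le y}(m+\alpha)^{-s}-\int_M^y(u+\alpha)^{-s}du=(y+\alpha)^{-\sigma}E(y)+\sigma\int_M^yE(u)(u+\alpha)^{-\sigma-1}du=O(M^{-\sigma}).$$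
Let $y\to\infty$ and use (2.1). Then $\zeta(s,\alpha)=\sum_{m\le M}(m+\alpha)^{-s}-\frac{(M+\alpha)^{1-s}}{1-s}+O(M^{-\sigma})$, that is,
$$\zeta(s,\alpha)=\sum_{m\le M}(m+\alpha)^{-s}+O(T^{1-\sigma}/t)+O(T^{-\sigma}).$$
The error terms contribute $\ll\frac1T\int_1^T(T^{2-2\sigma}t^{-2}+T^{-2\sigma})dt\ll T^{1-2\lambda_0}$ to the mean square.

**Step 3: the mean square of the remaining sum.** For $T>n+1$ the Montgomery–Vaughan theorem gives
$$\int_0^T\Big|\sum_{n<m\le M}(m+\alpha)^{-\sigma-it}\Big|^2dt\ll\sum_{n<m\le M}m^{-2\lambda_0}(T+m)\ll T(n+1)^{1-2\lambda_0}+T^{2-2\lambda_0}.$$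
Divide by $T$. $\square$

**Lemma 9.** If $\Pr(F(\cdot,\omega)-a\text{ has a zero in }U)>0$, then $N_a(\sigma_1,\sigma_2;T)>cT$ for some $c>0$ and all large $T$.

*Proof.* **Step 1: one disc, one margin.** By (8.4) the zeros of $F-a$ are a.s. isolated, so any zero in $U$ lies in the interior of a rational closed disc in $U$ whose boundary circle is free of zeros. There are countably many rational discs and rational margins. Hence there are a closed disc $\Delta\subset U$ of radius $r$ with boundary circle $C$, and $\epsilon>0$, such that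
$$E=\{F-a\text{ has a zero in }\Delta^\circ,\ \min_C|F-a|>4\epsilon\}\quad\text{has}\quad\Pr(E)=\pi_0>0 .$$

**Step 2: a single $n$ good for both $F$ and $\zeta$.** Let $\Delta_\varrho\subset U$ be a closed $\varrho$-neighborhood of $\Delta$, and $\tau_0$ such that $\Delta_\varrho+i\tau\subset\{t\ge1\}$ for $\tau\ge\tau_0$. By the sub-mean-value property, Fubini, and Lemma 8 with $\lambda_0=\sigma_1$,
$$\int_{\tau_0}^T\sup_{s\in\Delta}|\zeta(s+i\tau,\alpha)-\zeta_n(s+i\tau)|^2d\tau\ll\int_{\sigma_1}^{\sigma_2}\int_1^{T+O(1)}|\zeta-\zeta_n|^2dt\,d\sigma\ll T(n+1)^{1-2\sigma_1}+T^{2-2\sigma_1}$$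
for $T\ge T_0(n)$; the range $[0,\tau_0]$ has measure $O(1)$. By this, (8.3) and Chebyshev's inequality we can fix $n$ with $\Pr(\sup_\Delta|F-F_n|>\epsilon)<\pi_0/4$ and
$$\limsup_T\tfrac1T\operatorname{meas}\{\tau\in[0,T]:\sup_{s\in\Delta}|\zeta(s+i\tau,\alpha)-\zeta_n(s+i\tau)|>\epsilon\}<\pi_0/4 .$$

**Step 3: an open set.** Let $\mathcal G=\{\omega:F_n(\cdot,\omega;1)-a$ has a zero in $\Delta^\circ$, $\min_C|F_n-a|>3\epsilon\}$. If $\omega\in E$ and $\sup_\Delta|F-F_n|\le\epsilon$, then $\omega\in\mathcal G$ by Rouché, so $\Pr(\mathcal G)\ge\frac34\pi_0$. As $F_n$ depends continuously on finitely many $\omega_m$, $\mathcal G$ is open, again by Rouché. By (5.2) the $\tau\in[0,T]$ with $\omega_\tau\in\mathcal G$ have lower density at least $\frac34\pi_0$.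

**Step 4: counting.** Note that $F_n(s,\omega_\tau;1)=\zeta_n(s+i\tau)$. If $\omega_\tau\in\mathcal G$ and $\tau$ is not in the exceptional set of Step 2, Rouché shows that $\zeta(\cdot+i\tau,\alpha)-a$ has a zero in $\Delta$. The set of these $\tau\in[0,T]$ has measure at least $\frac14\pi_0T$ for large $T$. Each zero accounts for $\tau$-measure at most $2r$, so $N_a(T+O(1))\ge\pi_0T/(8r)$. $\square$

## 10. Zero-freeness spreads from the torus into the polydisc

**Proposition 10.** Assume that a.s. $F(\cdot,\omega)-a$ has no zero in $U$. Then there is $P_0\ge P^*$ such that for every $0<\delta\le\frac7{8d}$ and **every** $\omega\in\Omega$, $G_{P_0,\delta}(s,\omega)\ne a$ for all $s\in U$ with $\sigma>1-d\delta$.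

*Proof.* We repeatedly use Hurwitz's theorem: a locally uniform limit of zero-free analytic functions on a connected open set is zero-free or identically $0$.

**Step 1: zero-freeness for all $z$ on the torus.** The hypothesis concerns almost every $\omega$ and $z=1$. We want it for a.e. $\omega$ and *all* $z\in\mathbb T^{Q}$ simultaneously, where $Q=Q_X$ with $X$ fixed. *Claim: a.s. $F(s,\omega;z)\ne a$ for all $s\in U$, $z\in\mathbb T^Q$.*

Let $\mathcal N\subset\Omega_1$ be the measurable set on which $F(\cdot,\omega)-a$ is zero-free in $U$, so $\Pr(\mathcal N)=1$. The map $(z,\omega)\mapsto z\omega$ is continuous and for each $z$ preserves $\Pr$. By Fubini, for a.e. $\omega\in\Omega_1$ we have $z\omega\in\mathcal N$ for a.e. $z\in\mathbb T^Q$. By (8.2) this means that $F(\cdot,\omega;z)-a$ is zero-free on $U$ for a dense set of $z\in\mathbb T^Q$. Since $F$ is continuous in $z$, locally uniformly in $s$, Hurwitz's theorem shows: for *every* $z\in\mathbb T^Q$, $F(\cdot,\omega;z)-a$ is zero-free or $\equiv0$.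

It remains to exclude the second alternative. Let $Z(\omega)=\{z\in\mathbb T^Q:F(\cdot,\omega;z)\equiv a\}$, a closed set. By (8.2), $Z(\omega_\tau\omega)=Z(\omega)$ and $Z(u\omega)=u^{-1}Z(\omega)$. For closed $W\subset\mathbb T^Q$ let $E_W=\{\omega\in\Omega_1:Z(\omega)\cap W\ne\emptyset\}$. Fix a closed disc $\Delta_0\subset U$ of positive radius. By compactness of $W$ and the identity theorem, $\omega\in\Omega_1$ lies in $E_W$ iff $\inf_{z\in W}\sup_{s\in\Delta_0}|F(s,\omega;z)-a|=0$. Infimum and supremum may be taken over countable dense sets, so $E_W$ is measurable. It is flow-invariant, so $\Pr(E_W)\in\{0,1\}$. Since $u\omega\in E_W$ iff $\omega\in E_{uW}$, we have $\Pr(E_{uW})=\Pr(E_W)$.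

Suppose $\Pr(E_{\mathbb T^Q})=1$. For each $n$ cover $\mathbb T^Q$ by finitely many translates of the closed cube $W_n$ of side $1/n$. One of them has $\Pr(E_{uW_n})>0$, hence $=1$, and then every translate has probability $1$. Take all $n$ and a countable dense set of $u$: a.s. $Z(\omega)$ meets all these $uW_n$, so it is dense, so $Z(\omega)=\mathbb T^Q\ni1$. Then $F(\cdot,\omega)\equiv a$ a.s., against (8.4). So $\Pr(E_{\mathbb T^Q})=0$, and the claim holds.

Let $\Omega_2\subset\Omega_1$ be the set on which the conclusion of the claim holds for all $X$. It is flow-invariant by (8.2), measurable (look at minima of $|F-a|$ over an exhausting sequence of compacts of $U$ times $\mathbb T^{Q_X}$), and $\Pr(\Omega_2)=1$.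

**Step 2: the winding number in one variable is constant, and $0$ for large $p$.** Let $\mathfrak p=(p,r)\in\mathcal P$. In this step $z$ denotes $z_{\mathfrak p}$, and all other variables equal $1$. For $\omega\in\Omega_2$, $F(s,\omega;z)\ne a$ on $|z|=1$, so the number of zeros of $z\mapsto F(s,\omega;z)-a$ in $|z|<1$ is
$$\frac1{2\pi i}\oint_{|z|=1}\frac{\partial_zF(s,\omega;z)}{F(s,\omega;z)-a}\,dz .$$
It is continuous in $s\in U$ and integer-valued, hence a constant $n_{\mathfrak p}(\omega)$, measurable in $\omega$. By (8.2) it is flow-invariant, so $\Pr(n_{\mathfrak p}=0)\in\{0,1\}$. *Claim: there is $P_0\ge P^*$ with $n_{\mathfrak p}=0$ a.s. for all $\mathfrak p=(p,r)$ with $p>P_0$.*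

By the $0$–$1$ law it is enough to find positive probability, and one point $s$ suffices. Fix a real $\sigma_0\in U$. Since $F(\sigma_0,\omega)\ne a$ a.s., there is $\epsilon_0>0$ with $\Pr(|F(\sigma_0,\omega)-a|>\epsilon_0)\ge\frac12$. As $F$ is analytic in $|z|<p^{\delta_1}$, we may write $F(\sigma_0,\omega;z)=\sum_{k\ge0}z^kF_k(\omega)$ for $|z|\le1$. By Cauchy's formula, $F_k(\omega)$ is the a.s. limit of the $k$-th Taylor coefficient of $F_{n_j}$, namely of $\sum_{m\le n_j,\,v_{\mathfrak p}(m+\alpha)=k}\omega_m(m+\alpha)^{-\sigma_0}$. These sums also converge in $L^2$. So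
$$\mathbf E|F_k|^2=\sum_{v_{\mathfrak p}(m+\alpha)=k}(m+\alpha)^{-2\sigma_0}.$$
If $v_{\mathfrak p}(m+\alpha)=k\ge1$, then $p^k\mid f(m)$, so $p^k\le C_f(m+1)^d$. For $p>2^dC_f$ the number $(p^k/C_f)^{1/d}$ exceeds $2$, so $m\ge(p^k/C_f)^{1/d}-1\ge\frac12(p^k/C_f)^{1/d}$. Hence $\mathbf E|F_k|^2\ll p^{-k(2\sigma_0-1)/d}$ and
$$\mathbf E\sup_{|z|\le1}|F(\sigma_0,\omega;z)-F(\sigma_0,\omega;1)|\le2\sum_{k\ge1}(\mathbf E|F_k|^2)^{1/2}\ll\sum_{k\ge1}p^{-k(2\sigma_0-1)/(2d)}\longrightarrow0\quad(p\to\infty).$$
Choose $P_0$ such that for $p>P_0$ the left side is $<\epsilon_0/2$. By Markov's inequality the supremum is $<\epsilon_0$ with probability $>\frac12$. So with positive probability it is $<\epsilon_0$ while $|F(\sigma_0,\omega;1)-a|>\epsilon_0$. Then $F(\sigma_0,\omega;z)-a$ has no zero in $|z|\le1$, that is, $n_{\mathfrak p}=0$.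

**Step 3: filling in the polydisc one variable at a time.** *Claim: a.s., for all $X$, $F(s,\omega;z)\ne a$ whenever $s\in U$, $|z_{\mathfrak p}|\le1$ for $P_0<p\le X$, and $z_{\mathfrak p}=1$ for $p\le P_0$.*

Let $\omega\in\Omega_2$ with $n_{\mathfrak p}(\omega)=0$ for all $\mathfrak p$ with $p>P_0$; by Step 2 this holds a.s. Enumerate the pairs with $P_0<p\le X$ as $\mathfrak p_1,\dots,\mathfrak p_k$. We show by induction on $j$ that $F\ne a$ for $s\in U$, $|z_{\mathfrak p_i}|\le1$ ($i\le j$), $|z_{\mathfrak p_i}|=1$ ($i>j$). The case $j=0$ is Step 1. For $j\to j+1$: by the induction hypothesis $F\ne a$ when $|z_{\mathfrak p_{j+1}}|=1$. So the number of zeros of $z_{\mathfrak p_{j+1}}\mapsto F-a$ in the unit disc is a continuous integer-valued function of the remaining parameters. These range over the connected set $U\times\overline{\mathbb D}^{\,j}\times\mathbb T^{k-j-1}$. Where all $z_{\mathfrak p_i}=1$, the value is $n_{\mathfrak p_{j+1}}(\omega)=0$. So it is $0$ everywhere, and $F\ne a$ also for $|z_{\mathfrak p_{j+1}}|<1$.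 The case $j=k$ is the claim.

**Step 4: reaching the damped series, for almost every $\omega$.** Let $0<\delta\le\frac7{8d}$ and $U_\delta=U\cap\{\sigma>1-d\delta\}$; if it is empty there is nothing to prove. Put $z^{(X)}_{\mathfrak p}=p^{-\delta}$ for $P_0<p\le X$ and $z^{(X)}_{\mathfrak p}=1$ for $p\le P_0$. By (3.1),
$$\prod_{\mathfrak p\in Q_X}(z^{(X)}_{\mathfrak p})^{v_{\mathfrak p}(m+\alpha)}=\prod_{P_0<p\le X}p^{-\delta v_p(f(m))}\in(0,1],$$
and this equals $w_{P_0,\delta}(m)\in(0,1]$ unless $f(m)$ has a prime factor $>X$. In that case $X<C_f(m+1)^d$. For large $X$ this excludes $m=0$. So by orthogonality, for $s\in U_\delta$,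
$$\mathbf E|F(s,\omega;z^{(X)})-G_{P_0,\delta}(s,\omega)|^2\le\sum_{m:\ \exists p>X,\ p\mid f(m)}(m+\alpha)^{-2\sigma}\le\sum_{m+1\ge(X/C_f)^{1/d},\ m\ge1}(m+\alpha)^{-2\sigma_1}\to0$$
uniformly on $U_\delta$. Take a sequence of $X$ along which these bounds are summable. For each bounded part $U_\delta\cap\{|t|<A\}$ the integrals of $|F(\cdot,\omega;z^{(X)})-G_{P_0,\delta}(\cdot,\omega)|^2$ over it are a.s. summable, so they tend to $0$. By the sub-mean-value property, a.s. $F(\cdot,\omega;z^{(X)})\to G_{P_0,\delta}(\cdot,\omega)$ locally uniformly on $U_\delta$ along the sequence. By Step 3 and Hurwitz's theorem, a.s. $G_{P_0,\delta}(\cdot,\omega)-a$ is zero-free or $\equiv0$ on the strip $U_\delta$.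

**Step 5: every $\omega$.** Proposition 6 gives one special $\omega$, so "almost every" is not enough. First, for no $\omega\in\Omega$ is $G_{P_0,\delta}(\cdot,\omega)\equiv a$ on $U_\delta$. Such an identity would persist on the half-plane $\sigma>1-d\delta$, but as $s=\sigma\to+\infty$, $\alpha^sG_{P_0,\delta}(s,\omega)\to\omega_0w_{P_0,\delta}(0)\ne0$, while $\alpha^sa\to0$. So the set of $\omega$ for which $G_{P_0,\delta}(\cdot,\omega)-a$ is zero-free on $U_\delta$ has full measure. It is therefore dense, since nonempty open sets have positive Haar measure. Because $G_{P_0,\delta}$ is jointly continuous, any $\omega\in\Omega$ is a limit of such $\omega'$ with $G_{P_0,\delta}(\cdot,\omega')\to G_{P_0,\delta}(\cdot,\omega)$ locally uniformly on $U_\delta$. By Hurwitz's theorem $G_{P_0,\delta}(\cdot,\omega)-a$ is zero-free or $\equiv0$ on $U_\delta$, and the latter was just excluded. $\square$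

## 11. The contradiction that proves Theorem 1

Let $\frac12<\sigma_1<\sigma_2<1$ and suppose that no $c$ as in Theorem 1 exists. By Lemma 9, a.s. $F(\cdot,\omega)-a$ has no zero in $U$. So Proposition 10 applies and gives $P_0$. Fix a real $\sigma_0\in(\sigma_1,\sigma_2)$ and apply Proposition 6 with $P=P_0$ and some $\eta\in(0,\eta_1)$. With
$$\delta=\frac{1+\eta-\sigma_0}d,\qquad 0<d\delta<\tfrac34<\tfrac78,$$
there is $\omega\in\Omega$ with $G_{P_0,\delta}(\sigma_0,\omega)=a$. But $\sigma_0\in U$ and $\sigma_0>\sigma_0-\eta=1-d\delta$, so Proposition 10 says $G_{P_0,\delta}(\sigma_0,\omega)\ne a$. This contradiction proves Theorem 1. $\blacksquare$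

## 12. The upper bound, and the exceptional parameters $\frac12$ and $1$

**Lower bound in Theorem 2.** Let $\kappa=\eta_1$ from Proposition 6 with $P=P^*$. If $\sigma_1<1$, apply Theorem 1 to the substrip $\sigma_1<\sigma<\min(\sigma_2,\frac{1+\sigma_1}2)$. If $\sigma_1\ge1$, use Lemma 7.

**Upper bound in Theorem 2.** The plan is to cover the strip by discs centered far to the right, where $\zeta(s,\alpha)-a$ is large, and to bound the zeros in each disc by Jensen's formula and mean squares. Let $g=\zeta(\cdot,\alpha)-a$.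

**Step 1: the discs.** Choose $\frac12<\sigma'<\sigma''<\min(\sigma_1,1)$. Since $0<\alpha<1$, $|\zeta(s,\alpha)|\ge\alpha^{-\sigma}-\sum_{m\ge1}(m+\alpha)^{-\sigma}\to\infty$ as $\sigma\to\infty$. Also $(\sigma_3-\sigma'')^2-(\sigma_3-\sigma_1)^2=(\sigma_1-\sigma'')(2\sigma_3-\sigma_1-\sigma'')\to\infty$ as $\sigma_3\to\infty$. So we can choose $\sigma_3>\sigma_2+1$ with $|g|\ge1$ on $\sigma=\sigma_3$ and $(\sigma_3-\sigma_1)^2+\frac14<(\sigma_3-\sigma'')^2$. Put
$$R_1=\sigma_3-\sigma'',\qquad R_2=\sigma_3-\tfrac{\sigma'+\sigma''}2,\qquad R_3=\sigma_3-\sigma',$$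
so $R_1<R_2<R_3<\sigma_3$. For $j\in\mathbb Z$ with $|j|>\sigma_3+2$ let $c_j=\sigma_3+ij$. The disc $|s-c_j|\le R_1$ contains $\{\sigma_1\le\sigma\le\sigma_2,\ |t-j|\le\frac12\}$, and $g$ is analytic on $|s-c_j|\le R_3$, where $|t|\ge2$.

**Step 2: zeros against area integrals.** Let $n_j$ be the number of zeros of $g$ in $|s-c_j|\le R_1$, with multiplicity. By Jensen's formula and $|g(c_j)|\ge1$, for $R_2\le R\le R_3$,
$$n_j\log\frac{R_2}{R_1}\le\frac1{2\pi}\int_0^{2\pi}\log|g(c_j+Re^{i\vartheta})|\,d\vartheta-\log|g(c_j)|\le\frac1{4\pi}\int_0^{2\pi}\log\big(1+|g(c_j+Re^{i\vartheta})|^2\big)d\vartheta .$$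
Multiply by $R$, integrate over $[R_2,R_3]$, and use $\log(1+x)\le x$: $n_j\ll\int_{|s-c_j|\le R_3}|g|^2dA$.

**Step 3: summation.** The discs $|s-c_j|\le R_3$ lie in $\sigma'\le\sigma\le2\sigma_3$ and overlap with bounded multiplicity. We have $|g|^2\le3(|\zeta-\zeta_0|^2+\alpha^{-2\sigma}+|a|^2)$ with $\zeta_0(s)=\alpha^{-s}$. Lemma 8 with $n=0$, $\lambda_0=\sigma'$, $\lambda_1=2\sigma_3$, together with $\zeta(\bar s,\alpha)=\overline{\zeta(s,\alpha)}$ for $t<0$, gives
$$\sum_{\sigma_3+2<|j|\le T+1}n_j\ll\int_{\sigma'}^{2\sigma_3}\int_{1\le|t|\le T+R_3+1}|g|^2dt\,d\sigma\ll T.$$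
This counts all zeros with $\sigma_1\le\sigma\le\sigma_2$ and $\sigma_3+3<|t|<T$. Those with $|t|\le\sigma_3+3$ lie in a compact set and are $O(1)$ in number, since $g$ is a nonconstant meromorphic function. So $N_a<CT$, also with multiplicities. $\blacksquare$

**Proof of Corollary 3.** For algebraic irrational $\alpha$ the statement is Theorem 1 with $a=0$. For rational $\alpha\notin\{\frac12,1\}$ it is Voronin's theorem, and for transcendental $\alpha$ Gonek's theorem. For $\alpha=1$ and $\alpha=\frac12$ the functions are $\zeta(s)$ and $(2^s-1)\zeta(s)$, and the zeros of $2^s-1$ have $\sigma=0$. By Carlson's theorem, as in Section 2, the number of zeros with $\sigma\ge\sigma_1$, $|t|<T$ is $o(T)$ for each fixed $\sigma_1>\frac12$. So the statement fails for these two values. $\blacksquare$
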